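# A solenoid and an infinite wedge of circles have no product in the shape category

## Conjugating infinitely many generators by one element

Consider the group
$$G=\langle x,y_1,y_2,\dots \mid x^{2^j}y_j=y_jx^{2^j}\ (j\ge 1)\rangle .$$
Because $x^{2^j}$ commutes with $y_j$, the element $x^{-m}y_jx^{m}$ depends only on $m$ modulo $2^j$. So we may twist each $y_j$ by its own residue. Choose $m_j$ with $3m_j\equiv -1 \pmod{2^j}$. The first values are
$$m_1,m_2,m_3,\dots = 1,\ 1,\ 5,\ 5,\ 21,\ 21,\ \dots$$
(for instance $3\cdot 5=15\equiv 7\equiv -1$ mod $8$, and $3\cdot 21=63\equiv -1$ mod $64$). Since $3$ is invertible modulo $2^j$, these residues are coherent: $m_{j+1}\equiv m_j$ mod $2^j$. We ask whether all these twists can be produced by one element, that is, whether there is $w\in G$ with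
$$w^{-1}y_jw=x^{-m_j}y_jx^{m_j}\qquad\text{for all } j. \tag{1}$$

For finitely many $j$ this is easy. If only $j\le M$ are required, take $w=x^{m_M}$: since $m_M\equiv m_j$ mod $2^j$, conjugation by $x^{m_M}$ and by $x^{m_j}$ have the same effect on $y_j$.

For all $j$ at once it is impossible. The reason uses one fact about free products.

**Lemma A.** Let $C*D$ be a free product of groups and let $\sigma\in C$, $\sigma\neq 1$. Every element that commutes with $\sigma$ lies in $C$.

*Proof.* Suppose $z\notin C$ commutes with $\sigma$. Write $z=c_1z'c_2$ with $c_1,c_2\in C$ and $z'$ a nonempty reduced word that begins and ends with a letter of $D$. From $z\sigma z^{-1}=\sigma$ we get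
$$z'\,(c_2\sigma c_2^{-1})\,z'^{-1}=c_1^{-1}\sigma c_1\in C .$$
The middle letter $c_2\sigma c_2^{-1}$ is a nontrivial element of $C$, so the left side is a reduced word of length at least $3$. It cannot lie in $C$, a contradiction. $\square$

Now suppose $w$ satisfies (1). It is a word in finitely many generators, say in $x,y_1,\dots,y_M$. Let $j>M$. There is a homomorphism $G\to \mathbb Z/2^j*\mathbb Z$ that sends $x$ to a generator $\tau$ of $\mathbb Z/2^j$, sends $y_j$ to a generator $y$ of $\mathbb Z$, and sends every other $y_i$ to $1$. The relations are respected: $\tau^{2^j}=1$ commutes with $y$, and the other relations become trivial. The image of $w$ is $\tau^{\omega}$, where $\omega$ is the exponent sum of $x$ in $w$, because $y_j$ does not occur in $w$. By (1), $wx^{-m_j}$ commutes with $y_j$, so $\tau^{\omega-m_j}$ commutes with $y$. By Lemma A, if $\tau^{\omega-m_j}\ne1$ then $y\in\mathbb Z/2^j$, which is false. So $\omega\equiv m_j$ mod $2^j$, hence $3\omega\equiv -1$ mod $2^j$, for every $j>M$. Then $3\omega=-1$, which no integer satisfies.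

The coherent sequence $(m_j)$ is a $2$-adic integer, here $-1/3$. The argument shows that a simultaneous conjugation forces this $2$-adic integer to be an ordinary integer.

## Slices of solenoid times wedge

The group $G$ comes from geometry. Write $\mathbb R/\mathbb Z$ additively; "map" means continuous map, and $I=[0,1]$.

**Definition (solenoid).** Let $\mathfrak p=(p_1,p_2,\dots)$ be integers $\ge 2$, $N_0=1$, $N_n=p_1\cdots p_n$. Put $X_n=\mathbb R/\mathbb Z$ for $n\ge0$ and
$$X_{\mathfrak p}=\{(x_n)_{n\ge 0}: x_n\in X_n,\ p_{n+1}x_{n+1}=x_n\},$$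
with projections $q_n:X_{\mathfrak p}\to X_n$. The dyadic solenoid is the case in which all $p_n=2$.

As an inverse limit of compact connected Hausdorff spaces, $X_{\mathfrak p}$ is compact and connected. It is a topological group under coordinatewise addition. Each $q_n$ is onto, because multiplication by $p_{m}$ on $\mathbb R/\mathbb Z$ is onto for every $m$. Note that $N_nq_n=q_0$.

We need two pieces of its structure. First, $u:\mathbb R\to X_{\mathfrak p}$, $u(s)=(s/N_n)_n$, is a continuous homomorphism. Second, let $\Delta=\ker q_0$. If $x\in\Delta$ then $N_nx_n=0$, so $x_n=a_n/N_n$ with $a_n\in\mathbb Z/N_n$, and the defining condition becomes $a_{n+1}\equiv a_n$ mod $N_n$. So $\Delta$ is the compact group $\varprojlim \mathbb Z/N_n$. It is uncountable, since each $a_n$ extends to $a_{n+1}$ in $p_{n+1}\ge 2$ ways. The integers embed in $\Delta$ by $m\mapsto u(m)$, that is, $a_n=m$ mod $N_n$; this is injective because $N_n\to\infty$. We write $m$ for $u(m)$. Let $\Delta_k=\ker(\Delta\to\mathbb Z/N_k)$. The cosets of the $\Delta_k$ form a base of clopen sets of $\Delta$, and $\bigcap_k\Delta_k=0$.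 Each $\Delta_k$ has finite index, hence is uncountable.

For the dyadic solenoid $\Delta$ is the group of $2$-adic integers, and $\alpha=-1/3$ is the element with residues $1,1,5,5,21,\dots$ found above.

**Example.** The path component of $0$ in $X_{\mathfrak p}$ is $u(\mathbb R)$. A path starting at $0$ has a first coordinate that lifts to $s:I\to\mathbb R$ with $s(0)=0$; by unique path lifting for the coverings $N_n:\mathbb R/\mathbb Z\to\mathbb R/\mathbb Z$ its $n$-th coordinate is $s/N_n$, so the path is $u\circ s$. Since $u(s)\in\Delta$ only for $s\in\mathbb Z$, points of $\Delta\setminus\mathbb Z$ lie in other path components. $X_{\mathfrak p}$ is connected but far from path connected.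

Now let $Y=\bigvee_{i\ge1}Y_i$ be a wedge of finite connected CW complexes $Y_i$, each with base vertex $*$. For the moment think of $Y_i=S^1$. Write $X=X_{\mathfrak p}$.

**The complex $K$.** Let $K$ be obtained from $X_0$ and $\bigsqcup_{i\ge1}X_i\times Y_i$ by identifying $(x,*)\in X_i\times *$ with $N_ix\in X_0$. Giving each circle $X_n$ one vertex $0$ and one edge, the identification maps are cellular, so $K$ is a connected CW complex. Let $k_0=0\in X_0$. Every compact subset of $K$ lies in a finite subcomplex, hence in some
$$K_M=X_0\cup\bigcup_{i\le M}X_i\times Y_i .$$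
Define
$$\varphi:X\times Y\to K,\qquad \varphi(x,y)=[q_i(x),y]\quad(y\in Y_i).$$
On $X\times *$ this gives $N_iq_i(x)=q_0(x)\in X_0$ for every $i$, so $\varphi$ is well defined. It is continuous because $X$ is compact Hausdorff, so that $X\times\bigsqcup Y_i\to X\times Y$ is a quotient map.

For $Y_i=S^1$ and $\mathfrak p=(2,2,\dots)$, $\pi_1(K,k_0)$ is the group $G$ above. Indeed $K_M$ arises from $K_{M-1}$ by gluing a torus $X_M\times S^1$ along its circle $X_M\times *$ to $X_0$ by a map of degree $2^M$. By van Kampen this adds generators $x_M,y_M$ and relations $x_My_M=y_Mx_M$, $x_M=x^{2^M}$, where $x$ is the class of the identity loop of $X_0$. Every loop and every homotopy of loops lies in some $K_M$, so $\pi_1(K,k_0)$ has the presentation of $G$.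

**Change of base point.** A path $\delta$ from $k$ to $k'$ in $K$ induces a bijection of pointed homotopy classes
$$\delta_\#:[Y_i,(K,k')]_*\to[Y_i,(K,k)]_*,$$
where $\delta_\#[f']=[f]$ if there is a homotopy from $f$ to $f'$ whose trace on $*$ is $\delta$. It depends only on the class of $\delta$ rel endpoints, and $(\delta\cdot\delta')_\#=\delta_\#\delta'_\#$ (paths are composed from left to right). So $\pi_1(K,k_0)$ acts on the left on $[Y_i,(K,k_0)]_*$. For example, for $Y_i=S^1$ the set is $\pi_1(K,k_0)$ and the action is conjugation, $g\cdot h=ghg^{-1}$.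

**Slices of $\varphi$.** For $a\in X$ let $i_a:Y\to X\times Y$, $i_a(y)=(a,y)$, and $\varphi_a=\varphi i_a$. Let $a\in\Delta$ and let the integer $m$ represent $a$ modulo $N_j$. Then $\varphi_0(y)=[0,y]$ and $\varphi_a(y)=[m/N_j,y]$ on $Y_j$, and
$$(s,y)\mapsto[s/N_j,y],\qquad 0\le s\le m$$
(or $m\le s\le 0$, traversed from $0$ to $m$) is a homotopy from the first to the second. Its trace on $*$ is $s\mapsto N_js/N_j=s\in X_0$, the loop $x^m$. Hence
$$[\varphi_a|_{Y_j}]=x^{-m}\cdot[\varphi_0|_{Y_j}]\qquad(m\equiv a \bmod N_j). \tag{2}$$

Take the dyadic case with circles and $\alpha=-1/3$. On a finite subwedge $Y_1\vee\dots\vee Y_M$ the maps $\varphi_0$ and $\varphi_\alpha$ are homotopic: use $(s,y)\mapsto [s/2^j,y]$ for $y\in Y_j$, $0\le s\le m_M$, which is consistent at the wedge point. On all of $Y$ they are *not* homotopic. If $w$ is the trace at $*$ of a free homotopy from $\varphi_0$ to $\varphi_\alpha$, then with $y_j=[\varphi_0|_{Y_j}]$ and (2) we get $y_j=w\cdot(x^{-m_j}\cdot y_j)$ for all $j$, which is (1), and (1) has no solution.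

So two slices of $X\times Y$, parallel copies of $Y$, can be told apart by a map to a CW complex. We shall see that this is a problem for products in shape theory, where the points of the solenoid cannot be told apart.

## Shape morphisms and products

Let $\mathbf H$ be the homotopy category of spaces, $[X,Y]$ its morphism sets, and $\mathbf{HPol}$ its full subcategory of spaces with the homotopy type of a polyhedron, equivalently of a CW complex. We use the standard description of the shape category (Mardešić 1973; Mardešić–Segal, *Shape Theory*, Ch. I).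

**Definition (shape category).** The objects of $\mathbf{Sh}$ are topological spaces. A morphism $F\in\mathbf{Sh}(X,Y)$ is a family of functions $F^*:[Y,K]\to[X,K]$, one for each $K\in\mathbf{HPol}$, natural in $K$. Composition is $(GF)^*=F^*G^*$. The shape functor $S:\mathbf H\to\mathbf{Sh}$ keeps objects fixed and is given by $S[f]^*=f^*$.

Thus $S[f]=S[g]$ means that $uf\simeq ug$ for every map $u$ into a space of $\mathbf{HPol}$. If $Y\in\mathbf{HPol}$, then $S:[X,Y]\to\mathbf{Sh}(X,Y)$ is bijective. This is Yoneda's lemma: $F^*[u]=u_*F^*[1_Y]$, so $F$ is determined by $F^*[1_Y]\in[X,Y]$, and every class in $[X,Y]$ occurs.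

**Example (points of the solenoid).** Let $a,b\in X_{\mathfrak p}$ and let $c_a,c_b:Z\to X_{\mathfrak p}$ be the constant maps on some space $Z$. If $u:X_{\mathfrak p}\to K$ with $K$ a CW complex, then $u(X_{\mathfrak p})$ is connected, hence lies in one path component of $K$ (path components of a CW complex are open). So $uc_a\simeq uc_b$, and
$$S[c_a]=S[c_b].$$
For $Z$ a point, $a=0$, $b\in\Delta\setminus\mathbb Z$, the maps are not homotopic. So $S$ is not injective on morphism sets.

**Definition (product).** A product of $X,Y$ in a category is an object $P$ with morphisms $p_X:P\to X$, $p_Y:P\to Y$ such that for all $F:Z\to X$, $G:Z\to Y$ there is a unique $H:Z\to P$ with $p_XH=F$ and $p_YH=G$. We call $F,G$ the components of $H$.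

In $\mathbf{Top}$ and in $\mathbf H$ the Cartesian product does the job. Write $\mathrm{pr}_1,\mathrm{pr}_2$ for its projections. It is known that $X\times Y$ with $S[\mathrm{pr}_1],S[\mathrm{pr}_2]$ is a product in $\mathbf{Sh}$ when $X,Y$ are compact Hausdorff. It is not one in general: Dydak and Mardešić showed that it is not one for the dyadic solenoid and the wedge of a sequence of circles. Our slices give this last statement directly. For all $a$ the morphism $S[i_a]$ has second component $S[\mathrm{pr}_2i_a]=S[1_Y]$ and first component $S[c_a]$, which does not depend on $a$. If $X\times Y$ were a product, uniqueness would give $S[i_0]=S[i_\alpha]$, hence $\varphi_0\simeq\varphi_\alpha$. For $\alpha=-1/3$ that is false.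

This suggests the question of the lecture: *does every pair of spaces $X,Y$ admit some product $(P,p_X,p_Y)$ in $\mathbf{Sh}$, with $P$ any space and $p_X,p_Y$ any shape morphisms?* We shall see that the answer is no, already for this pair.

The argument just given does not settle it. In an unknown $P$ the images of the slices must coincide, and nothing contradicts that, since $\varphi$ is defined on $X\times Y$ and not on $P$. There are two gaps to bridge. We need a way to look at $P$ through $K$, and then a replacement for formula (2), which relied on knowing $\varphi$ explicitly.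

## The theorems

**Definition (admissible wedge).** Given $\mathfrak p$, a wedge $Y'=\bigvee_{i\ge1}Y_i$ of finite connected CW complexes with a base vertex $*$ is admissible if each $Y_i$ satisfies one of:

* (a) $\pi_1(Y_i)\ne 1$;
* (b) $\pi_1(Y_i)=1$ and $\tilde H_*(Y_i;\mathbb F_\ell)\ne0$ for every prime $\ell$ dividing some $p_n$.

For example, the $Y_i$ may be arbitrary spheres of positive dimension: $S^1$ satisfies (a), and $S^d$ with $d\ge2$ satisfies (b). By contrast, for the dyadic solenoid the simply connected complex $S^2\cup_3e^3$ satisfies neither, since its reduced homology over $\mathbb F_2$ vanishes.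

A space $X'$ is a *retract of $X$ in $\mathbf{Sh}$* if there are $\iota:X'\to X$, $\rho:X\to X'$ in $\mathbf{Sh}$ with $\rho\iota=1$. For example, $X_{\mathfrak p}$ is a retract of $X_{\mathfrak p}\times Q$ for every nonempty space $Q$.

**Theorem 1.** The solenoid $X_{\mathfrak p}$ and $Y'=\bigvee_{i\ge1}S^1$ have no product in $\mathbf{Sh}$. In particular, not every pair of spaces has a product in $\mathbf{Sh}$.

**Theorem 2.** Let $X$ be a space having some solenoid $X_{\mathfrak p}$ as a retract in $\mathbf{Sh}$, and let $Y$ be a space having an admissible wedge $Y'$ as a retract in $\mathbf{Sh}$. Then $X,Y$ have no product in $\mathbf{Sh}$.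

**Theorem 3.** If $X$ is compact Hausdorff and $Y$ is a topological sum of spaces, each dominated in $\mathbf H$ by a compact Hausdorff space, then $X\times Y$ with $S[\mathrm{pr}_1],S[\mathrm{pr}_2]$ is a product in $\mathbf{Sh}$.

**Corollary 4.** Let $Y$ be a nonempty CW complex each of whose components is homotopy equivalent to a wedge of spheres of positive dimension (possibly the empty wedge, a point). A solenoid $X_{\mathfrak p}$ and $Y$ have a product in $\mathbf{Sh}$ if and only if each of these wedges can be taken finite; in that case $X_{\mathfrak p}\times Y$ is a product. In particular, for a graph $Y$, a product exists if and only if every component of $Y$ has finitely generated fundamental group.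

Theorem 1 is the case of Theorem 2 in which all retractions are identities and all $Y_i=S^1$; for it only case (a) of the definition is needed. We prove the two together.

## Shape morphisms into a solenoid are maps

To look at $P$ through $K$ we want an honest map $P\to X_{\mathfrak p}\times Y'$. The component into $Y'$ is a map by Yoneda. The component into $X_{\mathfrak p}$ is the point of this section. We use one tool several times.

**Tool (T).** A finite CW complex $L$ embeds in some $\mathbb R^N$ with a retraction $\theta:U\to L$ of a neighborhood $U$. By compactness there is $\varepsilon>0$ such that the open $\varepsilon$-ball around each point of $L$ lies in $U$. If $f:T\to L$ and $f':T\to\mathbb R^N$ are maps with $|f-f'|<\varepsilon$ everywhere, then $\theta((1-t)f+tf')$, $0\le t\le1$, is a homotopy in $L$ from $\theta f=f$ to $\theta f'$. It is stationary at points where $f=f'$.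

**Lemma B.** For every space $Z$, every $F\in\mathbf{Sh}(Z,X_{\mathfrak p})$ equals $S[f]$ for a map $f:Z\to X_{\mathfrak p}$.

*Proof.* **Step 1.** The purpose of this step is to show that maps from $X_{\mathfrak p}$ to $\mathbf{HPol}$ are governed by the projections $q_n$: *every $u:X_{\mathfrak p}\to K$ with $K\in\mathbf{HPol}$ is homotopic to $vq_n$ for some $n$ and some $v:X_n\to K$.*

Passing along a homotopy equivalence, we may take $K$ to be a CW complex. Then $u$ maps the compact space $X_{\mathfrak p}$ into a finite subcomplex $L$; use (T) for $L$. The space $X_{\mathfrak p}$ is closed in the compact metrizable space $\Pi=\prod_nX_n$, so by Tietze $u$ extends to $\hat u:\Pi\to\mathbb R^N$. By uniform continuity there is $n$ such that $|\hat u(x)-\hat u(x')|<\varepsilon$ whenever $x,x'\in\Pi$ agree in coordinates $0,\dots,n$. Define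
$$s_n:X_n\to\Pi,\qquad s_n(z)=(p_1\cdots p_nz,\ \dots,\ p_nz,\ z,\ 0,0,\dots).$$
Let $x\in X_{\mathfrak p}$ and $z=q_n(x)$. Then $s_n(z)$ and $x$ agree in coordinates $\le n$, so $|\hat us_n(z)-u(x)|<\varepsilon$. As $q_n$ is onto, this applies to every $z\in X_n$ and shows $\hat us_n(X_n)\subset U$, so $v=\theta\hat us_n:X_n\to L$ is defined. The same inequality says $|\hat us_nq_n-u|<\varepsilon$ on $X_{\mathfrak p}$, so $u\simeq\theta\hat us_nq_n=vq_n$ by (T).

**Step 2.** Here we build $f$ coordinate by coordinate, making homotopy commutative squares strictly commutative. Let $F^*[q_n]=[f_n']$ with $f_n':Z\to X_n$. As $p_{n+1}q_{n+1}=q_n$, naturality gives $p_{n+1}f'_{n+1}\simeq f'_n$. Put $f_0=f_0'$. Suppose $f_n\simeq f_n'$ has been found. Then $p_{n+1}f_{n+1}'\simeq f_n'\simeq f_n$. Multiplication by $p_{n+1}$ on $\mathbb R/\mathbb Z$ is a covering, so it has the homotopy lifting property for all spaces. Lift this homotopy starting at $f_{n+1}'$; its end is a map $f_{n+1}\simeq f_{n+1}'$ with $p_{n+1}f_{n+1}=f_n$ strictly. So $f=(f_n):Z\to X_{\mathfrak p}$ is a map, and $f^*[q_n]=[f_n]=F^*[q_n]$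 for all $n$.

**Step 3.** We check $F=S[f]$. For $u:X_{\mathfrak p}\to K$ take $u\simeq vq_n$ from Step 1. By naturality $F^*[u]=v_*F^*[q_n]=v_*f^*[q_n]=f^*[u]$. $\square$

**Lemma C.** Let $X,Y$ have $X_{\mathfrak p},Y'$ as retracts in $\mathbf{Sh}$, via $\rho_X\iota_X=1$, $\rho_Y\iota_Y=1$, where $Y'$ is an admissible wedge. If $X,Y$ have a product $(P,p_X,p_Y)$ in $\mathbf{Sh}$, then there is a morphism $e\in\mathbf{Sh}(X_{\mathfrak p}\times Y',X_{\mathfrak p}\times Y')$ with
$$S[\mathrm{pr}_1]e=S[\mathrm{pr}_1],\qquad S[\mathrm{pr}_2]e=S[\mathrm{pr}_2],\qquad e\,S[i_a]=e\,S[i_b]\ \text{ for all }a,b\in X_{\mathfrak p}. \tag{3}$$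

*Proof.* **Step 1.** We construct $e$ as a round trip through $P$. By the existence part of the product property there is $r:X_{\mathfrak p}\times Y'\to P$ with $p_Xr=\iota_XS[\mathrm{pr}_1]$ and $p_Yr=\iota_YS[\mathrm{pr}_2]$. For the way back, Lemma B gives a map $f:P\to X_{\mathfrak p}$ with $\rho_Xp_X=S[f]$, and Yoneda gives a map $g:P\to Y'$ with $\rho_Yp_Y=S[g]$, since $Y'\in\mathbf{HPol}$. Let $s=S[(f,g)]:P\to X_{\mathfrak p}\times Y'$ and $e=sr$. Then
$$S[\mathrm{pr}_1]e=S[f]r=\rho_Xp_Xr=\rho_X\iota_XS[\mathrm{pr}_1]=S[\mathrm{pr}_1],$$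
and likewise $S[\mathrm{pr}_2]e=S[g]r=\rho_Y\iota_YS[\mathrm{pr}_2]=S[\mathrm{pr}_2]$.

**Step 2.** We show that $e$ cannot distinguish slices. We have $p_YrS[i_a]=\iota_YS[\mathrm{pr}_2i_a]=\iota_Y$ and $p_XrS[i_a]=\iota_XS[c_a]$ with $c_a:Y'\to X_{\mathfrak p}$ constant. By the example on points of the solenoid, $S[c_a]=S[c_b]$. So $rS[i_a]$ and $rS[i_b]$ have the same components. By uniqueness in $P$ they are equal, and applying $s$ gives $eS[i_a]=eS[i_b]$. $\square$

From now on assume that $e$ as in (3) exists; we derive a contradiction. Write $X=X_{\mathfrak p}$ and $Y=Y'=\bigvee Y_i$. It would be pleasant if $e$ were the identity, for then $S[i_0]=S[i_\alpha]$ and, with circles and $\mathfrak p=(2,2,\dots)$, the earlier argument would apply. But equal components force equality only in a product, and $X\times Y$ need not be one. So $e$ is unknown except for (3), and we must work with that.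

## Test maps on the complex $K$

We keep $K$, $k_0$, $K_M$, $\varphi$ as above, now for the given $\mathfrak p$ and $Y_i$. Three kinds of maps out of $K$ will replace the algebra of the first section. Let $\beta_j:Y\to Y_j$ be the retraction collapsing the other summands.

* $A:K\to\mathbb R/\mathbb Z$ is the identity on $X_0$ and $[x,y]\mapsto N_ix$ on $X_i\times Y_i$. The definitions agree on $X_i\times *$, and $A\varphi=q_0\,\mathrm{pr}_1$. (It measures the exponent sum of $x$.)
* $B:K\to Y$ sends $X_0$ to $*$ and $[x,y]$ to $y$. Then $B\varphi=\mathrm{pr}_2$.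
* $C_j:K\to W_j:=B_j\vee Y_j$, for $j\ge1$, is the space version of the homomorphism $G\to\mathbb Z/2^j*\mathbb Z$. Here $B_j$ is a CW complex of type $K(\mathbb Z/N_j,1)$.

To define $C_j$, let $\lambda:\mathbb R/\mathbb Z\to B_j$ be a based loop representing a generator $\tau$ of $\mathbb Z/N_j$. On $X_0\cup\bigcup_{i\ne j}X_i\times Y_i$ put $C_j=\lambda A$. On $X_j\times Y_j$ start with $(x,y)\mapsto y\in Y_j\subset W_j$. On $X_j\times *$ this is constant. Since $\tau^{N_j}=1$, the constant map on $X_j\times *$ is homotopic within $B_j$ to $x\mapsto\lambda(N_jx)$. By the homotopy extension property, extend this homotopy over $X_j\times Y_j$, and let $C_j$ on $X_j\times Y_j$ be its end. On $X_j\times *$ the end is $\lambda(N_jx)=\lambda A$, so $C_j$ is well defined and continuous on $K$, and it sends $k_0$ to the base point.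

Let $\mathrm{coll}:W_j\to Y_j$ collapse $B_j$. Then
$$\mathrm{coll}\circ C_j\simeq\beta_jB. \tag{4}$$
Indeed, apply $\mathrm{coll}$ to the homotopy on $X_j\times Y_j$ just used. It becomes stationary at $*$ on $X_j\times *$, because there it ran inside $B_j$. So it extends by the constant homotopy at $*$ over the rest of $K$. It begins at $\beta_jB$, which is $(x,y)\mapsto y$ on $X_j\times Y_j$ and $*$ elsewhere, and ends at $\mathrm{coll}\circ C_j$.

Now we bring in $e$. Let $\psi:X\times Y\to K$ represent $e^*[\varphi]$ and put $\psi_a=\psi i_a$. Then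
$$A\psi\simeq q_0\,\mathrm{pr}_1,\qquad B\psi\simeq\mathrm{pr}_2,\qquad \psi_a\simeq\psi_b\ \text{(freely) for all }a,b\in X. \tag{5}$$
By naturality and (3),
$$[A\psi]=e^*[A\varphi]=e^*\mathrm{pr}_1^*[q_0]=(S[\mathrm{pr}_1]e)^*[q_0]=[q_0\,\mathrm{pr}_1].$$
In the same way $[B\psi]=e^*\mathrm{pr}_2^*[1_Y]=(S[\mathrm{pr}_2]e)^*[1_Y]=[\mathrm{pr}_2]$. Finally $[\psi_a]=i_a^*e^*[\varphi]=(eS[i_a])^*[\varphi]$ does not depend on $a$.

All that remains of $e$ is a map $\psi$ with the three properties (5). What the model argument still lacks is (2): we do not know how $\psi_a|_{Y_j}$ changes when $a$ moves. The way past this point is to read it off from monodromy. Moving $a$ along $u(s)$ from $a$ to $a+1$ carries $\psi_a$ to $\psi_{a+1}$, and the trace of $*$ is a loop in $K$ after closing up. By compactness the class of this loop is a locally constant function of $a\in\Delta$, *uniformly in all $j$*, because it depends only on $\psi$ restricted to $X\times *$.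

## Monodromy along the solenoid

Let $G=\pi_1(K,k_0)$.

**Step 1: base paths.** To compare the slices at one base point, we choose paths from $k_0$ to $\psi(a,*)$ continuously in $a\in\Delta$: *there is a continuous $c:\Delta\times I\to K$ with $c(a,0)=k_0$ and $c(a,1)=\psi(a,*)$.* The compact set $\psi(\Delta\times *)$ lies in a finite subcomplex $L$; use (T) for $L$. By uniform continuity there is $k$ such that points $a,d$ in one coset of $\Delta_k$ satisfy $|\psi(a,*)-\psi(d,*)|<\varepsilon$. In each of the finitely many cosets $D$ choose $d\in D$. Then for $a\in D$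
$$t\mapsto\theta\big((1-t)\psi(d,*)+t\psi(a,*)\big)$$
is a path from $\psi(d,*)$ to $\psi(a,*)$, continuous in $(a,t)$. Precede it by a fixed path from $k_0$ to $\psi(d,*)$. The cosets are clopen, so the result is continuous on $\Delta\times I$. Write $c_a=c(a,\cdot)$.

**Step 2: the cocycle.** We record how slices change under $a\mapsto a+1$. Let $\delta_a(s)=\psi(a+u(s),*)$, $0\le s\le1$, a path from $\psi(a,*)$ to $\psi(a+1,*)$. For $a\in\Delta$ define
$$g(a)=[c_a\cdot\delta_a\cdot\bar c_{a+1}]\in G,\qquad h_i(a)=(c_a)_\#[\psi_a|_{Y_i}]\in[Y_i,(K,k_0)]_* .$$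
The homotopy $s\mapsto\psi_{a+u(s)}|_{Y_i}$ from $\psi_a|_{Y_i}$ to $\psi_{a+1}|_{Y_i}$ has trace $\delta_a$, so $[\psi_a|_{Y_i}]=(\delta_a)_\#[\psi_{a+1}|_{Y_i}]$. Also $[\psi_{a+1}|_{Y_i}]=(\bar c_{a+1})_\#h_i(a+1)$. Hence $h_i(a)=(c_a)_\#(\delta_a)_\#(\bar c_{a+1})_\#h_i(a+1)=g(a)\cdot h_i(a+1)$, that is,
$$h_i(a+1)=g(a)^{-1}\cdot h_i(a). \tag{6}$$

**Example.** For $\psi=\varphi$ we have $\varphi(a,*)=k_0$ for $a\in\Delta$, so $c_a$ may be constant. Then $\delta_a$ is the loop $x$, so $g(a)=x$ for all $a$, and by (2) $h_i(a)=x^{-m}\cdot h_i(0)$ for $m\equiv a$ mod $N_i$. Here $g$ is constant, and $h_i$ is constant on cosets of $\Delta_i$.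

**Step 3: local constancy.** We show that there are $n$ and $k_i$ ($i\ge1$) such that *$g$ is constant on cosets of $\Delta_n$ and $h_i$ is constant on cosets of $\Delta_{k_i}$.* The number $n$ is one for all; the $k_i$ may depend on $i$.

First a general remark. Let $T$ be a compact space with base point $*$ and $\Phi:\Delta\times T\to K$ continuous with $\Phi(\Delta\times *)=k_0$. Its image lies in a finite subcomplex. By uniform continuity there is $k$ such that $|\Phi_a-\Phi_{a'}|<\varepsilon$ for $a,a'$ in a common coset of $\Delta_k$. By (T), $\theta((1-t)\Phi_a+t\Phi_{a'})$ is a homotopy from $\Phi_a$ to $\theta\Phi_{a'}=\Phi_{a'}$, stationary at $*$. So $a\mapsto[\Phi_a]$ is constant on cosets of $\Delta_k$, as pointed classes.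

For $g$, the loops $c_a\cdot\delta_a\cdot\bar c_{a+1}$ form a continuous map $\Delta\times S^1\to K$, so the remark applies with $T=S^1$. For $h_i$, start with $\psi$ on $\Delta\times Y_i$ and extend over $\Delta\times Y_i$ the homotopy of $\Delta\times *$ that runs $c_a$ backwards, from $\psi(a,*)$ to $k_0$. The homotopy extension property of $\Delta\times *\subset\Delta\times Y_i$ follows from that of $*\subset Y_i$: multiply a retraction $Y_i\times I\to Y_i\times 0\cup *\times I$ by $\Delta$. The end is a continuous $\Phi:\Delta\times Y_i\to K$ with $\Phi_a(*)=k_0$. Reading the homotopy backwards, it goes from $\Phi_a$ to $\psi_a|_{Y_i}$ with trace $c_a$, so $[\Phi_a]=h_i(a)$. The remark applies with $T=Y_i$.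

**Step 4: the monodromy element.** We turn the cocycle into powers of a single element. Put
$$\gamma=g(0)g(1)\cdots g(N_n-1)\in G .$$
Iterating (6), $h_i(a+N_n)=\big(g(a)g(a+1)\cdots g(a+N_n-1)\big)^{-1}h_i(a)$. For $a\in\Delta_n$ we have $g(a+r)=g(r)$, so $h_i(a+N_n)=\gamma^{-1}h_i(a)$. Since all integers $N_nm$ lie in $\Delta_n$, induction in both directions gives
$$h_i(N_nm)=\gamma^{-m}\cdot h_i(0)\qquad(m\in\mathbb Z,\ i\ge1). \tag{7}$$
This is the replacement for (2), with $\gamma$ in place of $x^{N_n}$. The element $\gamma$ is unknown, but the next lemma finds the one thing about it that matters.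

**Lemma D.** $A_*(\gamma)=N_n\in\pi_1(\mathbb R/\mathbb Z)=\mathbb Z$.

*Proof.* The idea is to go around many times: the closing paths contribute a bounded error. Let $\nu\ge1$. Since $g(r)$ depends only on $r$ mod $N_n$ for integers $r$, and the inner factors $\bar c_r\cdot c_r$ cancel,
$$\gamma^\nu=g(0)g(1)\cdots g(N_n\nu-1)=\big[c_0\cdot(\psi(u(s),*))_{0\le s\le N_n\nu}\cdot\bar c_{N_n\nu}\big].$$
Let $\chi=A\psi(\cdot,*):X\to\mathbb R/\mathbb Z$. By (5), $\chi\simeq q_0$, so $\chi-q_0$ is homotopic to the constant $0$. Lifting this homotopy from the constant lift $0$, we find a continuous lift $\eta:X\to\mathbb R$ of $\chi-q_0$; it is bounded as $X$ is compact. Thus $\chi(u(s))=s+\eta(u(s))$ mod $1$. Let $\hat c:\Delta\times I\to\mathbb R$ be the lift of $A\circ c$ with $\hat c(a,0)=0$; it is continuous and bounded, too. Adding the changes of the lifts along the three pieces of the loop,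
$$\nu A_*(\gamma)=\hat c(0,1)+\big(N_n\nu+\eta(u(N_n\nu))-\eta(u(0))\big)-\hat c(N_n\nu,1).$$
So $|\nu A_*(\gamma)-\nu N_n|$ is bounded independently of $\nu$, which forces $A_*(\gamma)=N_n$. $\square$

## A non-integral element forced to be an integer

Choose $\alpha\in\Delta_n\setminus\mathbb Z$, which is possible since $\Delta_n$ is uncountable.

**Step 1: one element $w$ for all $j$.** Here we use that $e$ identifies slices. By (5) there is a free homotopy from $\psi_0$ to $\psi_\alpha$ on the whole wedge $Y$. Let $\delta$ be its trace on $*$ and $w=[c_0\cdot\delta\cdot\bar c_\alpha]\in G$. Then, with the same $w$ for all $j$,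
$$h_j(0)=w\cdot h_j(\alpha)\qquad(j\ge1).$$

**Step 2: approximating $\alpha$ by integers.** We combine this with the monodromy. For each $j$ put $k=\max(n,j,k_j)$ and choose an integer representing $\alpha$ modulo $N_k$. As $\alpha\in\Delta_n$ and $N_n\mid N_k$, this integer is divisible by $N_n$; call it $N_nm_j$. Thus $N_nm_j\equiv\alpha$ mod $\Delta_k$. Since $k\ge k_j$, (7) gives $\gamma^{-m_j}h_j(0)=h_j(N_nm_j)=h_j(\alpha)=w^{-1}h_j(0)$, so
$$(w\gamma^{-m_j})\cdot h_j(0)=h_j(0)\qquad(j\ge1). \tag{8}$$
This is the counterpart of "$wx^{-m_j}$ commutes with $y_j$".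

**Step 3: passing to $W_j$.** We make the unknown elements visible. Loops representing $w$ and $\gamma$ lie in some $K_M$. Let $j>M$. On $K_M$ we have $C_j=\lambda A$. With $\omega=A_*(w)\in\mathbb Z$ and Lemma D,
$$(C_j)_*(w\gamma^{-m_j})=\tau^{\,\omega-N_nm_j}=:\sigma\in\mathbb Z/N_j\subset\pi_1(W_j).$$
Let $h=(C_j)_*h_j(0)\in[Y_j,W_j]_*$. Applying $C_j$ to (8),
$$\sigma\cdot h=h. \tag{9}$$
Moreover $h_j(0)$ is freely homotopic to $\psi_0|_{Y_j}$, so by (4) and (5)
$$\mathrm{coll}\circ h\simeq\beta_jB\psi_0|_{Y_j}\simeq\beta_j\,\mathrm{pr}_2\,i_0|_{Y_j}=\mathrm{id}_{Y_j}\quad\text{(freely)}. \tag{10}$$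

**Step 4: $\sigma=1$.** This step is the counterpart of the use of Lemma A at the start. Suppose $\sigma\ne1$; $Y_j$ satisfies (a) or (b).

*Case (a): $\pi_1(Y_j)\ne1$.* By (9) there is a homotopy from $h$ to $h$ with trace $\sigma$, so $h_*(z)=\sigma h_*(z)\sigma^{-1}$ for $z\in\pi_1(Y_j)$. Thus $h_*\pi_1(Y_j)$ centralizes $\sigma$ in $\pi_1(W_j)=\mathbb Z/N_j*\pi_1(Y_j)$. By Lemma A it lies in $\mathbb Z/N_j$, which $\mathrm{coll}_*$ kills. So $\mathrm{coll}_*h_*$ is trivial. But by (10) $\mathrm{coll}\circ h$ is freely homotopic to the identity and therefore induces an isomorphism on $\pi_1(Y_j)\ne1$. This is a contradiction.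

*Case (b): $\pi_1(Y_j)=1$.* Now the fundamental group of $Y_j$ gives nothing, and we use the homology of the universal cover. The universal cover $\widetilde W_j$ consists of the contractible space $\widetilde B_j$ with a copy of $Y_j$ attached at each of the $N_j$ points over the base point. Collapsing $\widetilde B_j$ is a homotopy equivalence onto a wedge of $N_j$ copies of $Y_j$. So for a prime $\ell$
$$\tilde H_*(\widetilde W_j;\mathbb F_\ell)=\bigoplus_{s\in\mathbb Z/N_j}\tilde H_*(Y_j;\mathbb F_\ell).$$
Deck transformations commute with the map to $W_j$, so they permute the copies by identities of $Y_j$, translating the index $s$. The composite $\widetilde W_j\to W_j\xrightarrow{\mathrm{coll}}Y_j$ collapses $\widetilde B_j$ and then folds the copies together, so it induces $(z_s)\mapsto\sum_sz_s$.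

Let $o>1$ be the order of $\sigma$ and $\ell$ a prime dividing $o$. Then $\ell\mid N_j$, so $\ell$ divides some $p_i$. Since $Y_j$ is simply connected, $h$ lifts to $\tilde h:Y_j\to\widetilde W_j$. Lifting the homotopy from $h$ to $h$ with trace $\sigma$, starting at $\tilde h$, gives a homotopy $\tilde h\simeq D\tilde h$, where $D$ is a deck transformation of order $o$. So for $z\in\tilde H_*(Y_j;\mathbb F_\ell)$ the family $\tilde h_*(z)=(z_s)$ is constant on the orbits of $\langle D\rangle$, each of which has $o$ elements. Using (10),
$$z=(\mathrm{coll}\circ h)_*z=\sum_sz_s\in o\cdot\tilde H_*(Y_j;\mathbb F_\ell)=0 .$$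
Hence $\tilde H_*(Y_j;\mathbb F_\ell)=0$, contradicting (b).

**Step 5: conclusion.** We now read off what $\sigma=1$ says about $\alpha$. It says $N_nm_j\equiv\omega$ mod $N_j$. Since $N_nm_j\equiv\alpha$ mod $\Delta_k$ with $k\ge j$, we get $\alpha\equiv\omega$ mod $\Delta_j$. This holds for all $j>M$, with $\omega$ independent of $j$. As $\bigcap_j\Delta_j=0$, we get $\alpha=\omega\in\mathbb Z$, against the choice of $\alpha$. So no $e$ as in (3) exists, and by Lemma C the spaces $X,Y$ of Theorem 2 have no product. This proves Theorems 1 and 2, and the question has a negative answer. $\blacksquare$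

## Compact factors and topological sums

We turn to Theorem 3. It rests on the known fact recalled above, that $X\times L$ is a product in $\mathbf{Sh}$ for $X,L$ compact Hausdorff, and on three lemmas.

**Lemma E (retracts).** Let $\iota:Y'\to L$, $\rho:L\to Y'$ satisfy $\rho\iota=1_{Y'}$ in $\mathbf H$, for arbitrary spaces $Y',L$. If $X\times L$ with its projections is a product in $\mathbf{Sh}$, then so is $X\times Y'$.

*Proof.* Existence: given $F:Z\to X$, $G:Z\to Y'$, let $H':Z\to X\times L$ have components $F$, $S[\iota]G$. Then $S[1\times\rho]H'$ has components $F$ and $S[\rho]S[\iota]G=G$. Uniqueness: if $H_1,H_2:Z\to X\times Y'$ have the same components, then so do $S[1\times\iota]H_1$ and $S[1\times\iota]H_2$. Hence these are equal, and applying $S[1\times\rho]$ gives $H_1=H_2$. $\square$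

**Lemma F (sums).** A topological sum $\bigsqcup Z_\mu$ is a coproduct in $\mathbf{Sh}$.

*Proof.* Since $[\bigsqcup Z_\mu,K]=\prod[Z_\mu,K]$ naturally in $K$, a natural family $[W,K]\to[\bigsqcup Z_\mu,K]$ is the same as one natural family $[W,K]\to[Z_\mu,K]$ for each $\mu$. $\square$

The third lemma says that a shape morphism into a sum which hits only the $\mu$-th summand, as seen by the index map, comes from that summand. Note that for a discrete space $J$ we have $J\in\mathbf{HPol}$, so $\mathbf{Sh}(Z,J)=[Z,J]$, and homotopic maps into $J$ are equal. So shape morphisms $Z\to J$ are maps $Z\to J$.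

**Lemma G.** Let $T=\bigsqcup_{\mu\in J}T_\mu$ with all $T_\mu\ne\emptyset$, let $k:T\to J$ be the index map ($J$ discrete), and let $l:T_\mu\to T$ be the inclusion for a fixed $\mu$. If $H\in\mathbf{Sh}(Z,T)$ and $S[k]H$ is the constant map $\mu$, then $H=S[l]H'$ for a unique $H'$.

*Proof.* Let $\rho:T\to T_\mu$ be the identity on $T_\mu$ and send all other $T_\nu$ to a point of $T_\mu$. Then $\rho l=1$, so $S[l]H'=S[l]H''$ implies $H'=H''$. This gives uniqueness.

For existence we show $S[l\rho]H=H$; then $H'=S[\rho]H$ works. Let $u:T\to K$ with $K\in\mathbf{HPol}$. The idea is to encode $u$ and $ul\rho$ in one map on which they can be compared. Define $v:T\to K\sqcup(K\times K)$ as $u$ on $T_\mu$ (into $K$) and as $(u,ul\rho)$ on the other summands (into $K\times K$). The target is in $\mathbf{HPol}$. For $\nu=1,2$ let $f_\nu:K\sqcup(K\times K)\to K$ be the identity on $K$ and the $\nu$-th projection on $K\times K$. Then $f_1v=u$, and $f_2v=ul\rho$ because $ul\rho=u$ on $T_\mu$.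

Let $d:K\sqcup(K\times K)\to\{0,1\}$ be $0$ on $K$ and $1$ on $K\times K$. Then $dv=\chi k$, where $\chi:J\to\{0,1\}$ is $0$ at $\mu$ and $1$ elsewhere. By naturality $d_*H^*[v]=\chi_*H^*[k]$ is the constant $0$, since $H^*[k]$ is the constant $\mu$. So $H^*[v]$ is represented by a map into the summand $K$, where $f_1=f_2$. Hence
$$H^*[u]=f_{1*}H^*[v]=f_{2*}H^*[v]=H^*[ul\rho].\qquad\square$$

**Proof of Theorem 3.** **Step 1.** We dispose of empty spaces. A shape morphism $Z\to\emptyset$ requires $[Z,\emptyset]\ne\emptyset$, that is, $Z=\emptyset$. So if $X$ or $Y$ is empty, only $Z=\emptyset$ has morphisms to both, and $X\times Y=\emptyset$ is trivially a product. We may therefore assume $X\ne\emptyset$ and $Y=\bigsqcup_{\mu\in J}Y_\mu$ with all $Y_\mu\neq\emptyset$, discarding empty summands. By Lemma E each $X\times Y_\mu$ is a product in $\mathbf{Sh}$. Let $\kappa:Y\to J$ be the index map, and let $l_\mu:Y_\mu\to Y$ and $j_\mu:X\times Y_\mu\to X\times Y=\bigsqcup_\mu X\times Y_\mu$ be the inclusions.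

**Step 2.** We construct $H$ from given $F:Z\to X$, $G:Z\to Y$, by cutting $Z$ into pieces. The morphism $S[\kappa]G\in\mathbf{Sh}(Z,J)$ is a continuous map $Z\to J$, so $Z=\bigsqcup Z_\mu$ with $Z_\mu$ the preimage of $\mu$. On $Z_\mu$ it is constant, so by Lemma G $G|_{Z_\mu}=S[l_\mu]G_\mu$ with a unique $G_\mu$. Let $H_\mu:Z_\mu\to X\times Y_\mu$ have components $F|_{Z_\mu}$ and $G_\mu$. By Lemma F the morphisms $S[j_\mu]H_\mu$ define $H:Z\to X\times Y$. On $Z_\mu$ its components are $F|_{Z_\mu}$ and $S[l_\mu]G_\mu=G|_{Z_\mu}$, so its components are $F,G$.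

**Step 3.** We prove uniqueness. Let $H$ have components $F,G$. The index map of $X\times Y=\bigsqcup X\times Y_\mu$ is $\kappa\,\mathrm{pr}_2$, and $S[\kappa\,\mathrm{pr}_2]H=S[\kappa]G$ is constant $\mu$ on $Z_\mu$. By Lemma G, applied to the nonempty summands $X\times Y_\mu$, $H|_{Z_\mu}=S[j_\mu]H_\mu$ for some $H_\mu$. Its first component is $F|_{Z_\mu}$. Its second component $G'$ satisfies $S[l_\mu]G'=G|_{Z_\mu}=S[l_\mu]G_\mu$, so $G'=G_\mu$ by the uniqueness in Lemma G. Since $X\times Y_\mu$ is a product, $H_\mu$ is determined, and by Lemma F so is $H$. $\blacksquare$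

## Wedges of spheres and graphs

**Proof of Corollary 4.** A CW complex is the topological sum of its components. Suppose each wedge can be taken finite. Then each component is homotopy equivalent to a compact Hausdorff space, and Theorem 3 shows that $X_{\mathfrak p}\times Y$ is a product.

Suppose some wedge cannot be taken finite. Then some component $Y_0$ is homotopy equivalent to an infinite wedge of spheres of positive dimension. A countable subwedge $\bigvee_{i\ge1}S^{d_i}$ is a retract of it (collapse the remaining spheres), hence a retract of $Y_0$ in $\mathbf H$. Also $Y_0$ is a retract of $Y$: send the other components to a point of $Y_0$. Applying $S$, the subwedge is a retract of $Y$ in $\mathbf{Sh}$. It is admissible, since $S^1$ satisfies (a) and $S^d$ with $d\ge2$ satisfies (b). By Theorem 2 there is no product.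

Finally, let $Y$ be a graph. Each component is homotopy equivalent to a wedge of circles, one for each element of a basis of its free fundamental group. If that group is finitely generated, the wedge is finite. If it is not, the component is not homotopy equivalent to any finite wedge of spheres, since the fundamental group of such a wedge is finitely generated. $\blacksquare$
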